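\title{Norm attaining $2$-homogeneous polynomials on $L_1[0,1]$ are not dense}

\begin{abstract}
We show that, for real and for complex scalars, the norm attaining $2$-homogeneous polynomials on $L_1[0,1]$ are not dense in the space of all continuous $2$-homogeneous polynomials. An explicit polynomial of norm one has distance one from the norm attaining ones, which is the largest possible distance. The main tool is the second-order condition at a point where the norm is attained: it makes a bounded kernel positive semidefinite, and such a kernel is nearly constant on a square $F\times F$ of positive measure. We also describe the closure of the norm attaining $2$-homogeneous polynomials on real $L_1[0,1]$, and we show that for a $\sigma$-finite measure $\mu$ and $N\ge 2$ the norm attaining $N$-homogeneous polynomials on $L_1(\mu)$ are dense if and only if $\mu$ is purely atomic.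
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, and let $X$ be a Banach space over $\mathbb K$ with closed unit ball $B_X$. A map $Q:X\to\mathbb K$ is a \emph{continuous $N$-homogeneous polynomial} if $Q(x)=A(x,\dots,x)$ for some bounded $N$-linear form $A$ on $X$. These maps form a Banach space $\mathcal P^N(X)$ under the norm $\|Q\|=\sup\{|Q(x)|:x\in B_X\}$, and $Q$ \emph{attains its norm} if $|Q(x_0)|=\|Q\|$ for some $x_0\in B_X$. The interval $[0,1]$ carries Lebesgue measure, written $|F|$, and $\mathrm{NA}$ denotes the set of norm attaining elements of $\mathcal P^2(L_1[0,1])$. The following question is posed in \cite{problem}: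
\begin{quote}
Is $\mathrm{NA}$ dense in $\mathcal P^2(L_1[0,1])$?
\end{quote}
We prove that it is not, for either scalar field.

\subsection*{Forms and kernels}
We use two standard facts throughout.

\emph{Polarization.} Each $Q\in\mathcal P^N(X)$ has a unique symmetric $N$-linear form $B$ with $Q(x)=B(x,\dots,x)$, and $\|Q\|\le\|B\|\le c_N\|Q\|$ with $c_N=N^N/N!$. Here $\|B\|$ is the supremum of $|B(x_1,\dots,x_N)|$ over $x_1,\dots,x_N\in B_X$. We write $x^k$ for an argument repeated $k$ times; multilinearity and symmetry give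
\begin{equation}\label{eq:binomial}
Q(x+ty)=\sum_{k=0}^N\binom Nk t^kB(x^{N-k},y^k).
\end{equation}

\emph{Kernels.} For a $\sigma$-finite measure $\mu$, the bounded bilinear forms on $L_1(\mu)$ are exactly the maps $(g,h)\mapsto\iint K(x,y)g(x)h(y)\,d\mu\,d\mu$ with $K\in L_\infty(\mu\otimes\mu)$, and the norm of the form is $\|K\|_\infty$. This is the dual form of Grothendieck's identity $L_1(\mu)\hat\otimes_\pi L_1(\mu)=L_1(\mu\otimes\mu)$. The kernel is therefore unique up to null sets, and a symmetric form has a symmetric kernel. Since $c_2=2$, every $Q\in\mathcal P^2(L_1(\mu))$ has a unique symmetric kernel $K$, and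
\begin{equation}\label{eq:kernel}
Q(f)=\iint K(x,y)f(x)f(y)\,d\mu\,d\mu,\qquad \|Q\|\le\|K\|_\infty\le2\|Q\|.
\end{equation}
Up to an equivalent norm, $\mathcal P^2(L_1[0,1])$ is the space of symmetric functions in $L_\infty([0,1]^2)$.

\subsection*{What to expect}
In degree one the answer is yes. A functional on $L_1(\mu)$ is given by some $k\in L_\infty(\mu)$, simple functions are dense in $L_\infty(\mu)$, and a simple function $k$ attains its norm at a multiple of $\chi_A$, where $A$ has finite positive measure and $k$ is constant on $A$ with $|k|=\|k\|_\infty$.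

In degree two the role of simple functions is played by step kernels. For a symmetric matrix $a=(a_{ij})_{i,j\le n}$ over $\mathbb K$ put
\[
m(a)=\max\Big\{\Big|\sum_{i,j}a_{ij}t_it_j\Big|:\ t\in\mathbb K^n,\ \sum_i|t_i|\le1\Big\}.
\]
Let $F_1,\dots,F_n\subset[0,1]$ be disjoint sets of positive measure with union $E$, and suppose that the kernel of $Q$ equals $a_{ij}$ on $F_i\times F_j$. If $f$ vanishes off $E$ and $t_i=\int_{F_i}f$, then $Q(f)=\sum a_{ij}t_it_j$ and $\sum|t_i|\le\|f\|$. Conversely, each $t\in\mathbb K^n$ arises from $f=\sum t_i\chi_{F_i}/|F_i|$, which has norm $\sum|t_i|$. Hence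
\begin{equation}\label{eq:step}
\sup\{|Q(f)|:\ \|f\|\le1,\ f=0\text{ off }E\}=m(a),\quad\text{and the supremum is attained.}
\end{equation}
For $E=[0,1]$ this says that $Q\in\mathrm{NA}$. A continuous symmetric kernel is a uniform limit of step kernels built on short intervals, so by \eqref{eq:kernel} its polynomial lies in $\overline{\mathrm{NA}}$. This points to a positive answer.

Bilinear forms point the other way. A bounded bilinear form $A$ attains its norm if $|A(g,h)|=\|A\|$ for some $g,h$ in the unit ball, and by a theorem of Choi the norm attaining bilinear forms on $L_1[0,1]$ are not dense in the space of all bounded bilinear forms. For such a form with kernel $K\neq0$, equality in $|A(g,h)|\le\iint|K||g||h|\le\|K\|_\infty$ forces $|K|=\|K\|_\infty$ almost everywhere on the rectangle $\{g\ne0\}\times\{h\ne0\}$. No pointwise condition of this kind holds for polynomials. The polynomial $Q(f)=2\big(\int_0^{1/2}f\big)\big(\int_{1/2}^1f\big)$ has norm $\frac12$, by \eqref{eq:step} and $2|t_1t_2|\le\frac12(|t_1|+|t_2|)^2$, and attains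 it at $f=1$; its kernel takes the values $0$ and $1$, and never $\frac12$. A negative answer for polynomials needs another property of the kernel.

\subsection*{Results}
For $0<|t|\le1$ put $\Lambda(t)=\log\log(e/|t|)$ and
\[
\varphi(t)=\sin\Lambda(t)\quad(\mathbb K=\mathbb R),\qquad\varphi(t)=e^{i\Lambda(t)}\quad(\mathbb K=\mathbb C).
\]
The function $\varphi(x-y)$ is symmetric, bounded by $1$ and defined off the diagonal, so it is the kernel of the polynomial
\[
P(f)=\int_0^1\!\!\int_0^1\varphi(x-y)f(x)f(y)\,dx\,dy .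
\]

\begin{theorem}\label{thm:main}
For $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$ we have $\|P\|=1$ and $\|P-Q\|\ge1$ for every $Q\in\mathrm{NA}$. Hence $\operatorname{dist}(P,\mathrm{NA})=\|P\|=1$, and $\mathrm{NA}$ is not dense in $\mathcal P^2(L_1[0,1])$.
\end{theorem}

The constant cannot be improved: $0\in\mathrm{NA}$, so $\operatorname{dist}(R,\mathrm{NA})\le\|R\|$ for every $R$. The second theorem says that, for real scalars, step kernels account for the whole closure of $\mathrm{NA}$, provided that the cells are only required to cover the part of $[0,1]$ where the norm is almost attained.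

\begin{theorem}\label{thm:closure}
Let $0\ne R\in\mathcal P^2(L_1[0,1])$ have symmetric kernel $K$. Consider the condition
\begin{itemize}
\item[$(*)$] for every $\eta>0$ there are finitely many disjoint sets $F_1,\dots,F_n$ of positive measure and a symmetric matrix $a=(a_{ij})$ with $|K-a_{ij}|\le\eta$ a.e.\ on $F_i\times F_j$ and $m(a)\ge\|R\|-\eta$.
\end{itemize}
If $\mathbb K=\mathbb R$, then $R\in\overline{\mathrm{NA}}$ if and only if $(*)$ holds. If $\mathbb K=\mathbb C$, then $(*)$ implies $R\in\overline{\mathrm{NA}}$.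
\end{theorem}

We do not claim that $(*)$ is necessary for complex scalars. For the third theorem, recall that an \emph{atom} of $\mu$ is a set $A$ of positive measure such that every measurable $A'\subset A$ has $\mu(A')=0$ or $\mu(A\setminus A')=0$, and that $\mu$ is \emph{purely atomic} if every set of positive measure contains an atom.

\begin{theorem}\label{thm:degreeN}
Let $\mu$ be $\sigma$-finite and $N\ge2$. The norm attaining $N$-homogeneous polynomials on $L_1(\mu)$ are dense in $\mathcal P^N(L_1(\mu))$ if and only if $\mu$ is purely atomic.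
\end{theorem}

Section~\ref{sec:model} works out the mechanism for a kernel with two cells. Section~\ref{sec:structure} describes the kernel at a point where the norm is attained (Proposition~\ref{prop:flat}); all three theorems rest on it. They are proved in Sections~\ref{sec:main}, \ref{sec:closure} and \ref{sec:degreeN}.

\section{A kernel with two cells}\label{sec:model}

The proof of Theorem~\ref{thm:main} has two halves: norm attainment makes a kernel nearly constant on some square $F\times F$, and the kernel of $P$ is far from constant on every such square. Both can be seen for real scalars and a step kernel on the cells $F_1=[0,\frac12]$, $F_2=(\frac12,1]$.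

\subsection*{The condition at a maximum}
Let $Q$ have the step kernel $(a_{ij})_{i,j\le2}$, let $q(t)=\sum a_{ij}t_it_j$, and suppose that $M=\|Q\|=q(p)$ for a point $p$ with $p_1,p_2>0$ and $p_1+p_2=1$. Near $p$ the unit sphere of the norm $|t_1|+|t_2|$ is a segment in the direction $d=(1,-1)$. For $|t|\le\min(p_1,p_2)$,
\[
M\ge q(p+td)=M+2t(\ell_1-\ell_2)+t^2(a_{11}-2a_{12}+a_{22}),\qquad \ell_i=a_{i1}p_1+a_{i2}p_2 .
\]
Thus $\ell_1=\ell_2$, the common value is $p_1\ell_1+p_2\ell_2=q(p)=M$, and $a_{11}-2a_{12}+a_{22}\le0$. Both conditions are statements about the matrix $G=(M-a_{ij})$: the first says $Gp=0$, and the second says $\langle Gd,d\rangle\ge0$. Since $p$ and $d$ span $\mathbb R^2$, the matrix $G$ is positive semidefinite of rank at most one, so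
\[
a_{ij}=M-v_iv_j
\]
for real numbers $v_1,v_2$. In the example of the introduction, $a_{11}=a_{22}=0$, $a_{12}=1$, $M=\frac12$ and $v_1=-v_2=1/\sqrt2$.

For a general norm attaining polynomial there are no cells to start from, but the same computation applies, and the kernel takes the form $M-\langle v(x),v(y)\rangle$ with $v$ a measurable map into $\ell_2$. This produces cells: a measurable map into a separable space is nearly constant on a set $F$ of positive measure, and then the kernel is nearly constant on $F\times F$.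

\subsection*{The oscillating kernel}
The function $\varphi$ is built to have two properties: it hardly changes when its argument is multiplied by a fixed factor, and yet it keeps oscillating as the argument tends to $0$.

\begin{lemma}\label{lem:phi}
\begin{itemize}
\item[(a)] For each fixed $s>0$, $\varphi(\rho s)-\varphi(\rho)\to0$ as $\rho\to0^+$.
\item[(b)] For all $\beta\in\mathbb K$ and $c\in\mathbb R$ there is a sequence $\rho_k\to0^+$ with $|\operatorname{Re}(\beta\varphi(\rho_k))-c|=|\beta|+|c|$ for all $k$.
\end{itemize}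
\end{lemma}

\begin{proof}
(a) The maps $r\mapsto\sin r$ and $r\mapsto e^{ir}$ are $1$-Lipschitz, and $\log(e/(\rho s))=\log(e/\rho)+\log(1/s)$. For $\rho\le1$ and $\rho s\le1$ this gives
\[
|\varphi(\rho s)-\varphi(\rho)|\le|\Lambda(\rho s)-\Lambda(\rho)|=\Big|\log\Big(1+\frac{\log(1/s)}{\log(e/\rho)}\Big)\Big|\longrightarrow0 .
\]
(b) As $\rho\to0^+$, $\Lambda(\rho)$ increases continuously to $\infty$. We have $\operatorname{Re}(\beta\varphi(\rho))=\beta\sin\Lambda(\rho)$ in the real case, and $\operatorname{Re}(\beta\varphi(\rho))=|\beta|\cos(\Lambda(\rho)+\vartheta)$ for $\beta=|\beta|e^{i\vartheta}$ in the complex case. So both values $\pm|\beta|$ occur for arbitrarily small $\rho$. Take $-|\beta|$ if $c\ge0$ and $|\beta|$ if $c<0$.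
\end{proof}

The double logarithm is needed for (a): with one logarithm the phase difference would be $\log(1/s)$, which does not tend to $0$. The exponential is needed for (b) in the complex case: with the sine, $\beta=i$ would give $\operatorname{Re}(\beta\varphi)=0$.

Now test $P-Q$, for the two-cell polynomial $Q$, on the unit vector $g_\rho=\chi_{I}/(2\rho)$ with $I=(\frac14-\rho,\frac14+\rho)\subset F_1$. We have $Q(g_\rho)=a_{11}$. Substituting $x=\frac14+\rho\xi$, $y=\frac14+\rho\xi'$ and integrating over the lines $|\xi-\xi'|=s$,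
\[
P(g_\rho)=\frac14\iint_{[-1,1]^2}\varphi(\rho(\xi-\xi'))\,d\xi\,d\xi'=\int_0^2\varphi(\rho s)\Big(1-\frac s2\Big)ds .
\]
The weight $1-s/2$ has integral $1$, so $P(g_\rho)=\varphi(\rho)+o(1)$ by (a) and dominated convergence. Along the sequence in (b), with $\beta=1$ and $c=a_{11}$, we obtain $\|P-Q\|\ge1+|a_{11}|$. Only the constancy of the kernel of $Q$ on $F_1\times F_1$ was used. In the general case $F_1$ is a measurable set that need not contain an interval, and intervals are replaced by the traces of $F_1$ on small intervals around a density point.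

\section{The kernel at a point of norm attainment}\label{sec:structure}

We work in degree $N\ge2$, since Theorem~\ref{thm:degreeN} needs it and it costs nothing more. The following notation is fixed for this section and used in later proofs.

\medskip
\noindent\textbf{Setting.} The measure $\mu$ is $\sigma$-finite, $0\ne Q\in\mathcal P^N(L_1(\mu))$ has symmetric form $B$ and norm $M=\|Q\|$, and $|Q(f)|=M$ with $\|f\|\le1$. Homogeneity gives $\|f\|=1$. Choose $\gamma\in\mathbb K$ with $|\gamma|=1$ and $\gamma Q(f)=M$. Put $E=\{f\ne0\}$, $u=f/|f|$ on $E$, and $d\nu=|f|\,d\mu$ on $E$. Let $L\in L_\infty(E\times E)$ be the kernel of the symmetric bilinear form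
\[
(g,h)\mapsto\gamma B(f^{N-2},ug,uh)\qquad\text{on }L_1(E,\mu).
\]

\medskip
The factors $\gamma$ and $u$ reduce the situation to that of Section~\ref{sec:model}, where the maximum and the maximizer are positive. For $N=2$, if $K$ is the kernel of $Q$, then $L(x,y)=\gamma K(x,y)u(x)u(y)$ on $E\times E$. The measure $\nu$ replaces the weights $p_i$. It is a probability measure with positive density, so $\nu$ and $\mu|_E$ have the same null sets, and so do $\nu\otimes\nu$ and $\mu\otimes\mu$ on $E\times E$.

For a probability space $(E,\nu)$, call a real symmetric $G\in L_\infty(\nu\otimes\nu)$ \emph{positive semidefinite} if $\iint G(x,y)w(x)w(y)\,d\nu\,d\nu\ge0$ for all real $w\in L_\infty(\nu)$.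

\begin{lemma}\label{lem:second}
In the setting above, $G=M-\operatorname{Re}L$ is positive semidefinite.
\end{lemma}

\begin{proof}
The function $G$ is real, bounded and symmetric because $L$ is bounded and symmetric. For real bounded $w,w'$ on $E$ we have $fw=u|f|w$, so
\begin{equation}\label{eq:Lnu}
\operatorname{Re}\gamma B(f^{N-2},fw,fw')=\iint\operatorname{Re}L(x,y)\,w(x)w'(y)\,d\nu\,d\nu .
\end{equation}
Put $\ell(x)=\int\operatorname{Re}L(x,y)\,d\nu(y)$. Taking $w=w'=1$ in \eqref{eq:Lnu} gives $\int\ell\,d\nu=M$.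

Let $w$ be real and bounded with $\int w\,d\nu=0$, and let $t$ be real with $|t|\|w\|_\infty\le1$. Then $1+tw\ge0$, so $\|f(1+tw)\|=\int(1+tw)\,d\nu=1$: the segment stays on the unit sphere. By \eqref{eq:binomial} and \eqref{eq:Lnu},
\[
M\ge\operatorname{Re}\gamma Q(f+tfw)=M+tN\int\ell w\,d\nu+t^2\binom N2\iint\operatorname{Re}L\,w\,w\,d\nu\,d\nu+O(|t|^3).
\]
Since $t$ may have either sign, $\int\ell w\,d\nu=0$. Dividing what remains by $t^2$ and letting $t\to0$ gives $\iint\operatorname{Re}L\,w\,w\,d\nu\,d\nu\le0$. The choice $w=\ell-M$ in the first relation yields $\int(\ell-M)^2\,d\nu=0$, so $\ell=M$ a.e.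

A general real bounded $w$ is $s+w_0$ with $s=\int w\,d\nu$ and $\int w_0\,d\nu=0$. Expanding, and using $\int G(x,y)\,d\nu(y)=M-\ell(x)=0$ for the terms that contain $s$,
\[
\iint G\,w\,w\,d\nu\,d\nu=\iint G\,w_0\,w_0\,d\nu\,d\nu=M\Big(\int w_0\,d\nu\Big)^2-\iint\operatorname{Re}L\,w_0\,w_0\,d\nu\,d\nu\ge0.\qedhere
\]
\end{proof}

The perturbations $w$ must be real: for $f(1+itw)$ the norm is $\int(1+t^2w^2)^{1/2}d\nu$, which changes at order $t^2$. So the lemma controls $\operatorname{Re}L$ only. This is enough for Theorems~\ref{thm:main} and~\ref{thm:degreeN}, and it is the reason why we prove necessity in Theorem~\ref{thm:closure} for real scalars only.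

The next elementary fact produces all the cells in this paper.

\begin{lemma}\label{lem:cells}
Let $\Phi$ be a Borel measurable map from a measure space $E$ into a separable metric space $(Y,d)$, and let $\varepsilon>0$. Up to a null set, $E$ is a finite or countably infinite disjoint union of sets $F_i$ of positive measure, with points $y_i\in Y$ such that $d(\Phi(x),y_i)\le\varepsilon$ for $x\in F_i$.
\end{lemma}

\begin{proof}
Let $(z_j)$ be a dense sequence in $Y$, and let $A_j$ be the set of $x$ for which $j$ is the least index with $d(\Phi(x),z_j)\le\varepsilon$. The $A_j$ partition $E$; keep those of positive measure.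
\end{proof}

A positive semidefinite matrix is a Gram matrix $(\langle v_i,v_j\rangle)$, and $\|v_i\|^2$ is its $i$th diagonal entry. For a kernel the spectral theorem supplies the coordinates of $v(x)$, but the diagonal may be a null set on which $G$ has no meaning. The bound on $\|v(x)\|$ comes instead from averages of $G$ over squares $A\times A$.

\begin{lemma}\label{lem:gram}
Let $(E,\nu)$ be a probability space, let $G\in L_\infty(\nu\otimes\nu)$ be positive semidefinite, and put $C=\|G\|_\infty$. There is a measurable map $v$ from $E$ into real $\ell_2$ with $\|v(x)\|^2\le C$ for all $x$ and $G(x,y)=\langle v(x),v(y)\rangle$ a.e.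
\end{lemma}

\begin{proof}
Since $G\in L_2(\nu\otimes\nu)$ is symmetric, it defines a self-adjoint Hilbert--Schmidt operator on real $L_2(\nu)$, and this operator is positive because $L_\infty(\nu)$ is dense in $L_2(\nu)$. By the spectral theorem there are an at most countable orthonormal family $(\phi_k)$ and numbers $\lambda_k>0$ with $G=\sum_k\lambda_k\,\phi_k\otimes\phi_k$ in $L_2(\nu\otimes\nu)$, where $(\phi\otimes\phi)(x,y)=\phi(x)\phi(y)$.

Fix $n$ and $\varepsilon>0$. Apply Lemma~\ref{lem:cells} to $(\phi_1,\dots,\phi_n)$ with $\varepsilon/2$: almost every point lies in a set $A$ of positive measure on which each of $\phi_1,\dots,\phi_n$ oscillates by at most $\varepsilon$. Let $w=\chi_A/\nu(A)$ and let $\beta_k=\langle\phi_k,w\rangle$ be the mean of $\phi_k$ on $A$. Then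
\[
\sum_{k\le n}\lambda_k\beta_k^2\le\sum_k\lambda_k\langle\phi_k,w\rangle^2=\iint G\,w\,w\,d\nu\,d\nu\le C .
\]
On $A$ we have $|\phi_k-\beta_k|\le\varepsilon$ for $k\le n$, and the triangle inequality in $\mathbb R^n$ gives
\[
\Big(\sum_{k\le n}\lambda_k\phi_k(x)^2\Big)^{1/2}\le\sqrt C+\varepsilon\Big(\sum_{k\le n}\lambda_k\Big)^{1/2}\qquad\text{for a.e. }x .
\]
Let $\varepsilon\to0$ along a sequence and then let $n$ grow: $\sum_k\lambda_k\phi_k(x)^2\le C$ outside a null set $Z$. Put $v(x)=(\sqrt{\lambda_k}\phi_k(x))_k$ off $Z$ and $v=0$ on $Z$. The distance from $v(x)$ to any fixed point of $\ell_2$ is a measurable function of $x$, and $\ell_2$ is separable, so $v$ is Borel measurable. The partial sums of $\sum_k\lambda_k\phi_k(x)\phi_k(y)$ converge to $\langle v(x),v(y)\rangle$ for $x,y\notin Z$. They converge to $G$ in $L_2$, hence a.e.\ along a subsequence. The two limits agree a.e.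
\end{proof}

We now combine the three lemmas. Call $g\in L_1(\mu)$ a \emph{density on $F$} if $g\ge0$, $\int g\,d\mu=1$ and $g=0$ off $F$.

\begin{proposition}\label{prop:flat}
In the setting above, let $0<\varepsilon<1$. Up to a null set, $E$ is a finite or countably infinite disjoint union of sets $F_i$ of positive measure, with scalars $\theta_i\in\mathbb K$, $|\theta_i|=1$, and real numbers $b_{ij}=b_{ji}$, such that
\begin{itemize}
\item[(i)] $|u-\theta_i|\le\varepsilon$ on $F_i$; in particular $u=\theta_i$ on $F_i$ if $\mathbb K=\mathbb R$;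
\item[(ii)] $|\operatorname{Re}L-b_{ij}|\le\varepsilon$ a.e.\ on $F_i\times F_j$;
\item[(iii)] $\big|\operatorname{Re}\big(\gamma\theta_i^2B(f^{N-2},g,g)\big)-b_{ii}\big|\le\varepsilon(1+2\|B\|)$ for every density $g$ on $F_i$.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:second} and~\ref{lem:gram}, $\operatorname{Re}L(x,y)=M-\langle v(x),v(y)\rangle$ a.e., with $\|v\|\le\sqrt C$. Choose $0<\varepsilon_1\le\varepsilon$ with $2\varepsilon_1\sqrt C\le\varepsilon$, and apply Lemma~\ref{lem:cells} with $\varepsilon_1$ to the map $(v,u)$ into $Y=\{y\in\ell_2:\|y\|\le\sqrt C\}\times\{\theta\in\mathbb K:|\theta|=1\}$ with the maximum metric. This gives sets $F_i$ and points $(v_i,\theta_i)\in Y$, and (i) holds; in the real case two distinct signs differ by $2>\varepsilon$. Put $b_{ij}=M-\langle v_i,v_j\rangle$. For $x\in F_i$ and $y\in F_j$,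
\[
|\langle v(x),v(y)\rangle-\langle v_i,v_j\rangle|\le\|v(x)-v_i\|\|v(y)\|+\|v_i\|\|v(y)-v_j\|\le2\varepsilon_1\sqrt C\le\varepsilon,
\]
which is (ii). Let $g$ be a density on $F_i$. As $g$ is real, $\operatorname{Re}\gamma B(f^{N-2},ug,ug)=\iint\operatorname{Re}L\,g\,g\,d\mu\,d\mu$, and this average is within $\varepsilon$ of $b_{ii}$ by (ii). By (i), $\|ug-\theta_ig\|\le\varepsilon$, so
\[
|B(f^{N-2},ug,ug)-\theta_i^2B(f^{N-2},g,g)|=|B(f^{N-2},ug-\theta_ig,ug+\theta_ig)|\le2\varepsilon\|B\|.\qedhere
\]
\end{proof}

\section{The distance from $P$ to the norm attaining polynomials}\label{sec:main}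

Proposition~\ref{prop:flat} hands us a set $F$ about which we know only that it has positive measure. We need densities on $F$ on which $P$ behaves like $\varphi(\rho)$. Recall that $x_0\in(0,1)$ is a \emph{Lebesgue point} of $h\in L_1[0,1]$ if
\[
\frac1{2\rho}\int_{I_\rho}|h-h(x_0)|\to0\quad(\rho\to0^+),\qquad I_\rho=(x_0-\rho,x_0+\rho),
\]
and that almost every point is one. We allow a general weight $h$, which Section~\ref{sec:degreeN} requires.

\begin{lemma}\label{lem:average}
Let $h$ be measurable on $[0,1]$ with $0\le h\le1$, let $x_0\in(0,1)$ be a Lebesgue point of $h$ with $h(x_0)>0$, and put $h_\rho=h\chi_{I_\rho}/\int_{I_\rho}h$. Then $P(h_\rho)-\varphi(\rho)\to0$ as $\rho\to0^+$.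
\end{lemma}

\begin{proof}
The mean of $h$ on $I_\rho$ tends to $h(x_0)$, so for small $\rho$ we have $\int_{I_\rho}h\ge\rho h(x_0)$, as well as $\rho\le\frac12$ and $I_\rho\subset[0,1]$. Then $0\le h_\rho\le\chi_{I_\rho}/(\rho h(x_0))$ and $\int h_\rho=1$. With $x=x_0+\rho\xi$, $y=x_0+\rho\xi'$,
\begin{align*}
|P(h_\rho)-\varphi(\rho)|&\le\iint|\varphi(x-y)-\varphi(\rho)|\,h_\rho(x)h_\rho(y)\,dx\,dy\\
&\le\frac1{h(x_0)^2}\iint_{[-1,1]^2}|\varphi(\rho|\xi-\xi'|)-\varphi(\rho)|\,d\xi\,d\xi' .
\end{align*}
The integrand is at most $2$ and tends to $0$ for $\xi\ne\xi'$ by Lemma~\ref{lem:phi}(a). Dominated convergence finishes the proof.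
\end{proof}

The hypotheses $h\le1$ and $h(x_0)>0$ keep $h_\rho$ spread out at scale $\rho$; they prevent the mass from concentrating at a much smaller scale, where $\varphi$ has another value.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:kernel}, $\|P\|\le\|\varphi\|_\infty\le1$. Lemma~\ref{lem:average} with $h=1$ gives $\|P\|\ge\limsup_{\rho\to0}|\varphi(\rho)|$, which is $1$ by Lemma~\ref{lem:phi}(b) with $\beta=1$, $c=0$. So $\|P\|=1$.

Let $Q\in\mathrm{NA}$. If $Q=0$, then $\|P-Q\|=1$. Otherwise we are in the setting of Section~\ref{sec:structure} with $N=2$. Fix $0<\varepsilon<1$, apply Proposition~\ref{prop:flat}, and put $F=F_1$, $\sigma=\gamma\theta_1^2$, $c=b_{11}$. By (iii),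
\[
|\operatorname{Re}\sigma Q(g)-c|\le\varepsilon':=\varepsilon(1+2\|B\|)\qquad\text{for every density }g\text{ on }F .
\]
Let $h=\chi_F$. Since $|F|>0$, some point $x_0\in F\cap(0,1)$ is a Lebesgue point of $h$, and $h(x_0)=1$. The functions $h_\rho=\chi_{F\cap I_\rho}/|F\cap I_\rho|$ are densities on $F$, so they have norm one, and Lemma~\ref{lem:average} gives
\[
\|P-Q\|\ge|\operatorname{Re}\sigma P(h_\rho)-\operatorname{Re}\sigma Q(h_\rho)|\ge|\operatorname{Re}(\sigma\varphi(\rho))-c|-\varepsilon'-o(1)\qquad(\rho\to0^+).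
\]
Along the sequence of Lemma~\ref{lem:phi}(b) with $\beta=\sigma$ we get $\|P-Q\|\ge1+|c|-\varepsilon'\ge1-\varepsilon'$. The last bound no longer involves $F$, $\sigma$ or $c$, and $\|B\|$ does not depend on $\varepsilon$. Letting $\varepsilon\to0$ gives $\|P-Q\|\ge1$. Finally $0\in\mathrm{NA}$, so the distance equals $1$.
\end{proof}

\section{The closure of the norm attaining polynomials}\label{sec:closure}

\subsection*{Necessity of $(*)$ for real scalars}
Let $\mathbb K=\mathbb R$, $R\in\overline{\mathrm{NA}}$ and $0<\eta<\min\{1,\|R\|/2\}$. Take $Q\in\mathrm{NA}$ with $\|Q-R\|\le\eta$. Then $Q\ne0$, and its kernel $K_Q$ satisfies $\|K_Q-K\|_\infty\le2\eta$ by \eqref{eq:kernel}. Apply Proposition~\ref{prop:flat} to $Q$ with $\varepsilon=\eta$. Now $L$ is real, $\gamma$ and the $\theta_i$ are signs, and $L=\gamma\theta_i\theta_jK_Q$ on $F_i\times F_j$. With $a_{ij}=\gamma\theta_i\theta_jb_{ij}$, part (ii) gives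
\[
|K_Q-a_{ij}|\le\eta\quad\text{and}\quad|K-a_{ij}|\le3\eta\qquad\text{a.e.\ on }F_i\times F_j .
\]
It remains to keep finitely many cells without losing much of the norm. The $F_i$ cover $\{f\ne0\}$ up to a null set, so there is $n\ge1$ such that $f'=f\chi_{F_1\cup\dots\cup F_n}$ satisfies $\|f-f'\|\le\eta$. Let $a=(a_{ij})_{i,j\le n}$ and $t_i=\int_{F_i}f$, so that $\sum_{i\le n}|t_i|\le1$. Then
\[
\Big|Q(f')-\sum_{i,j\le n}a_{ij}t_it_j\Big|=\Big|\sum_{i,j\le n}\iint_{F_i\times F_j}(K_Q-a_{ij})f(x)f(y)\,dx\,dy\Big|\le\eta,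
\]
and $|Q(f)-Q(f')|=|B(f-f',f+f')|\le2\eta\|K_Q\|_\infty\le4\eta\|Q\|$. Since $|Q(f)|=\|Q\|\ge\|R\|-\eta$, we obtain $m(a)\ge\|R\|-(2+4\|Q\|)\eta$. Both requirements of $(*)$ hold with $\eta$ replaced by $(3+4\|R\|+4\eta)\eta$, which is arbitrarily small. As the requirements only weaken when $\eta$ grows, $(*)$ follows.

\subsection*{Sufficiency of $(*)$ for both fields}
Replacing $K$ by $a_{ij}$ on $F_i\times F_j$ gives a polynomial $Q'$ close to $R$ whose restriction to functions supported in $E=\bigcup F_i$ attains its norm $m(a)$. Functions with some mass $s$ outside $E$ may do slightly better. We add a small term $\lambda\psi^2$ that such functions pay for with a loss of order $\lambda s$, and we must show that the gain in $Q'$ is smaller. Removing mass $s$ from $E$ costs about $2ms$, where $m=m(a)$, and the cross term between $f$ and the outside mass may return $2s|B'(f,h)|$ for a unit vector $h$. Polarization bounds $|B'(f,h)|$ by about $2m$ only, which would leave a net gain of order $2ms$, too large for a small $\lambda$. At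 a point where the norm is almost attained, the factor $2$ disappears.

\begin{lemma}\label{lem:cross}
Let $S\in\mathcal P^2(X)$ have symmetric form $A$, let $\|f\|=\|h\|=1$ and $|S(f)|\ge\|S\|-2\eta$ with $\eta>0$. Then $|A(f,h)|\le\|S\|+\sqrt\eta\,(1+\|S\|)$.
\end{lemma}

\begin{proof}
Choose $\zeta\in\mathbb K$ with $|\zeta|=1$ such that $|S(f)+2r\zeta A(f,h)|=|S(f)|+2r|A(f,h)|$ for $r>0$. From $S(f+r\zeta h)=S(f)+2r\zeta A(f,h)+r^2\zeta^2S(h)$ we get
\[
\|S\|-2\eta+2r|A(f,h)|\le|S(f+r\zeta h)|+r^2\|S\|\le\|S\|(1+r)^2+r^2\|S\|,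
\]
that is, $|A(f,h)|\le\eta/r+\|S\|+r\|S\|$. Take $r=\sqrt\eta$.
\end{proof}

Assume $(*)$. Both $(*)$ and membership in $\overline{\mathrm{NA}}$ are unchanged when $R$ is multiplied by a nonzero scalar, so let $\|R\|=1$. Fix $0<\eta<\frac12$, take $F_i$ and $a$ from $(*)$, and put $E=\bigcup_iF_i$, $m=m(a)$. Let $Q'$ have kernel $a_{ij}$ on $F_i\times F_j$ and $K$ off $E\times E$, and let $B'$ be its symmetric form. By \eqref{eq:kernel}, $\|Q'-R\|\le\eta$. By \eqref{eq:step}, $m\le\|Q'\|$ and $|Q'(g)|\le m\|g\|^2$ whenever $g=0$ off $E$. Together with $m\ge1-\eta$ this gives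
\begin{equation}\label{eq:mQ}
0<m\le\|Q'\|\le1+\eta\le m+2\eta,\qquad\|Q'\|\le2 .
\end{equation}
Choose $t^0$ with $\sum|t_i^0|\le1$ and $|\sum a_{ij}t_i^0t_j^0|=m$. Then $\sum|t_i^0|=1$ by homogeneity. After multiplying $R$, $K$, $a$ and $Q'$ by one unimodular scalar we have $\sum a_{ij}t_i^0t_j^0=m$. Let $f_0=\sum t_i^0\chi_{F_i}/|F_i|$, so $\|f_0\|=1$ and $Q'(f_0)=m$. Let $\omega=t_i^0/|t_i^0|$ on $F_i$ (and $\omega=1$ on $F_i$ if $t_i^0=0$), and define
\[
\psi(f)=\int_E\bar\omega f,\qquad\lambda=20\sqrt\eta,\qquad Q''=Q'+\lambda\psi^2 .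
\]
Then $\psi(f_0)=\sum|t_i^0|=1$ and $|\psi(f)|\le\|f\chi_E\|$. Hence $Q''(f_0)=m+\lambda$ and $\|Q''-R\|\le\eta+20\sqrt\eta$. We claim that $|Q''|\le m+\lambda$ on the unit sphere. Then $Q''$ attains its norm at $f_0$, and letting $\eta\to0$ gives $R\in\overline{\mathrm{NA}}$.

Suppose that $\|f\|=1$ and $|Q''(f)|>m+\lambda$. Write $f_E=f\chi_E$, $f_O=f-f_E$ and $s=\|f_O\|$, so that $\|f_E\|=1-s$ and $|\psi(f)|^2\le(1-s)^2\le1-s$.

\emph{The outside mass is small.} By \eqref{eq:mQ}, $\lambda(1-s)\ge\lambda|\psi(f)|^2\ge|Q''(f)|-\|Q'\|>\lambda-2\eta$. Thus $s<2\eta/\lambda$, and $4s<8\eta/\lambda<\sqrt\eta$.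

\emph{The cross term.} We have $|Q'(f)|\ge|Q''(f)|-\lambda>m\ge\|Q'\|-2\eta$. Lemma~\ref{lem:cross}, \eqref{eq:mQ} and $\eta\le\sqrt\eta$ give $|B'(f,h)|\le\|Q'\|+3\sqrt\eta\le m+5\sqrt\eta$ for $\|h\|=1$, so $|B'(f,f_O)|\le s(m+5\sqrt\eta)$.

\emph{The gain in $Q'$.} Expanding $Q'(f_E)=Q'(f-f_O)$ gives $Q'(f)=Q'(f_E)+2B'(f,f_O)-Q'(f_O)$. Therefore
\[
|Q'(f)|\le m(1-s)^2+2s(m+5\sqrt\eta)+2s^2=m+(m+2)s^2+10s\sqrt\eta\le m+4s^2+10s\sqrt\eta ;
\]
the terms $\pm2ms$ have canceled.

\emph{Conclusion.} Adding the new term,
\[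
|Q''(f)|\le|Q'(f)|+\lambda(1-s)\le m+\lambda+s\,(4s+10\sqrt\eta-\lambda)\le m+\lambda,
\]
because $4s+10\sqrt\eta<11\sqrt\eta<\lambda$. This contradicts the assumption, proves the claim, and completes the proof of Theorem~\ref{thm:closure}. \qed

\begin{remark}
Both parts of $(*)$ matter; let $\mathbb K=\mathbb R$. If $|\varphi(x-y)-a_{11}|\le\eta$ a.e.\ on $F\times F$ with $|F|>0$, then $|P(h_\rho)-a_{11}|\le\eta$ for the densities $h_\rho$ on $F$ from the proof of Theorem~\ref{thm:main}, and Lemmas~\ref{lem:average} and~\ref{lem:phi}(b) force $\eta\ge1$. So $P$ fails the first part. Now let $R$ have kernel $\varphi(x-y)$ on $[0,\frac12]^2$ and $0$ elsewhere; Lemma~\ref{lem:average} with $h=\chi_{[0,1/2]}$ gives $\|R\|=1$. The first part of $(*)$ holds with $F_1=(\frac12,1]$ and $a_{11}=0$. But for $\eta<\frac12$ the first part forces every $F_i$ to meet $[0,\frac12]$ in a null set, so that $|a_{ij}|\le\eta$ and $m(a)\le\eta<1-\eta$. Thus $R\notin\overline{\mathrm{NA}}$.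
\end{remark}

\section{Degree $N$ and general measures}\label{sec:degreeN}

We prove Theorem~\ref{thm:degreeN}. The hypothesis $N\ge2$ cannot be dropped, since in degree one density holds for every $\sigma$-finite $\mu$ (Section~\ref{sec:intro}).

\subsection*{Purely atomic measures: density}
Let $\mu$ be $\sigma$-finite and purely atomic. Write the underlying space as a disjoint union of sets $\Omega_n$ of finite measure. An atom meets some $\Omega_n$ in positive measure and so lies in $\Omega_n$ up to a null set. Two atoms either agree or are disjoint up to a null set. Hence there are at most countably many atoms $A_j$ ($j\in\Gamma$) up to null sets, each of finite measure, and the complement of their union contains no atom and is null. A measurable scalar function is a.e.\ constant on an atom, because each partition of the atom from Lemma~\ref{lem:cells} has a single cell. So $f\mapsto(\int_{A_j}f\,d\mu)_{j\in\Gamma}$ is an isometry of $X=L_1(\mu)$ onto $\ell_1(\Gamma)$.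

A Banach space $Y$ has the \emph{Radon--Nikod\'ym property} if, for every probability measure $\nu$, every bounded operator $T:L_1(\nu)\to Y$ has the form $Tg=\int gH\,d\nu$ with $H$ a bounded Bochner measurable function. Separable dual spaces have it, and $\ell_1(\Gamma)$ is the dual of $c_0(\Gamma)$. We use Stegall's theorem \cite{Stegall}: \emph{if $Y$ has the Radon--Nikod\'ym property, $D\subset Y$ is nonempty, closed and bounded, $\phi:D\to\mathbb R$ is upper semicontinuous and bounded above, and $\varepsilon>0$, then there is $x^*\in Y^*$ with $\|x^*\|<\varepsilon$ such that $\phi+\operatorname{Re}x^*$ attains its maximum on $D$.}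

Let $R\in\mathcal P^N(X)$ and $\varepsilon>0$; we may assume $R\neq0$. Apply the theorem to $\phi=|R|$ on $D=B_X$, and let $x_0$ be the point of maximum. The perturbation $\operatorname{Re}x^*$ is linear and has to be converted into an $N$-homogeneous one. For $x\in B_X$ choose $|\zeta|=1$ with $x^*(\zeta x)=|x^*(x)|$. Since $|R(\zeta x)|=|R(x)|$,
\begin{equation}\label{eq:stegall}
|R(x)|+|x^*(x)|\le|R(x_0)|+\operatorname{Re}x^*(x_0)\le|R(x_0)|+|x^*(x_0)|\qquad(x\in B_X).
\end{equation}
The right side is at least $\|R\|>0$, so $x_0\ne0$, and $\|x_0\|=1$, for otherwise $x=x_0/\|x_0\|$ would violate \eqref{eq:stegall}. Take $y^*\in X^*$ with $\|y^*\|=y^*(x_0)=1$, and $|\omega|=1$ with $|R(x_0)+\omega x^*(x_0)|=|R(x_0)|+|x^*(x_0)|$. The polynomial $Q=R+\omega\,x^*(y^*)^{N-1}$ satisfies $\|Q-R\|\le\|x^*\|<\varepsilon$, and by \eqref{eq:stegall}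
\[
|Q(x)|\le|R(x)|+|x^*(x)|\le|R(x_0)|+|x^*(x_0)|=|Q(x_0)|\qquad(x\in B_X).
\]
So $Q$ attains its norm. This is the argument behind the theorem of Choi and Kim \cite{ChoiKim} for spaces with the Radon--Nikod\'ym property.

\subsection*{Measures that are not purely atomic: the polynomial $P_N$}
There is a set of positive measure that contains no atom, and by $\sigma$-finiteness it has a subset $\Omega_0$ of finite positive measure, which contains no atom either. Multiplying $\mu$ by a constant changes $L_1(\mu)$ only by an isometry, so let $\mu(\Omega_0)=1$.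

We transport $P$ to $L_1(\mu)$ through a measure preserving map. Recall that every measurable subset $A$ of an atomless finite measure space has a measurable subset of measure $\mu(A)/2$. Repeated halving gives sets $A_q\subset\Omega_0$, indexed by the dyadic rationals $q\in[0,1]$, increasing in $q$, with $\mu(A_q)=q$ and $A_1=\Omega_0$. Put $\tau(x)=\inf\{q:x\in A_q\}$. For $0<r\le 1$ the set $\{\tau<r\}=\bigcup_{q<r}A_q$ has measure $r$, so $\tau:\Omega_0\to[0,1]$ is measurable and $\mu(\tau^{-1}(A))=|A|$ for all Borel sets $A$. For $f\in L_1(\mu)$ the measure $A\mapsto\int_{\tau^{-1}(A)}f\,d\mu$ vanishes on null sets and has total variation at most $\|f\|$. Let $Tf\in L_1[0,1]$ be its density: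
\[
\int_ATf\,dx=\int_{\tau^{-1}(A)}f\,d\mu\quad(A\text{ Borel}),\qquad\|Tf\|\le\|f\|.
\]
Define
\[
\Pi=P\circ T,\qquad\Psi(f)=\int_{\Omega_0}f\,d\mu,\qquad P_N=\Psi^{N-2}\,\Pi\in\mathcal P^N(L_1(\mu)).
\]
Then $\|\Pi\|\le1$, $\|\Psi\|\le1$ and $\|P_N\|\le1$.

\begin{lemma}\label{lem:transport}
Let $F\subset\Omega_0$ have positive measure. There are densities $g_\rho$ on $F$, $0<\rho<\rho_0$, with $\Psi(g_\rho)=1$ and $\Pi(g_\rho)-\varphi(\rho)\to0$ as $\rho\to0^+$. In particular $\|P_N\|=1$.
\end{lemma}

\begin{proof}
Let $h=T\chi_F$. For Borel $A$ we have $\int_Ah=\mu(F\cap\tau^{-1}(A))\in[0,|A|]$, so $0\le h\le1$ a.e., and $\int h=\mu(F)>0$. Take a Lebesgue point $x_0\in(0,1)$ of $h$ with $h(x_0)>0$, and let $F_\rho=F\cap\tau^{-1}(I_\rho)$. Then $\mu(F_\rho)=\int_{I_\rho}h>0$, and $\int_AT\chi_{F_\rho}=\mu(F\cap\tau^{-1}(A\cap I_\rho))=\int_Ah\chi_{I_\rho}$, so $T\chi_{F_\rho}=h\chi_{I_\rho}$. Thus $g_\rho=\chi_{F_\rho}/\mu(F_\rho)$ is a density on $F$ with $Tg_\rho=h_\rho$, and Lemma~\ref{lem:average} applies. Finally $P_N(g_\rho)=\varphi(\rho)+o(1)$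 and $\limsup|\varphi(\rho)|=1$.
\end{proof}

\subsection*{The distance from $P_N$ to the norm attaining polynomials}
In degree $N$, Proposition~\ref{prop:flat} controls the quadratic form $g\mapsto B(f^{N-2},g,g)$ rather than $Q(g)$. We compare it with the same quadratic form for $P_N$, at the same $f$. That form contains $\Pi(g)$ with coefficient proportional to $\Psi(f)^{N-2}$, so we need a lower bound on $|\Psi(f)|$; it holds because $P_N$ almost attains its norm at $f$.

Let $Q\in\mathcal P^N(L_1(\mu))$ attain its norm and suppose $\delta=\|Q-P_N\|<\frac12$. Then $\|Q\|\ge1-\delta>0$, and we use the setting of Section~\ref{sec:structure}. We have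
\[
|\Psi(f)|^{N-2}|\Pi(f)|=|P_N(f)|\ge\|Q\|-\delta\ge1-2\delta>0 .
\]
Two consequences follow. First, $\Pi(f)\ne0$, so $Tf\ne0$ and $\mu(E\cap\Omega_0)>0$. Second, $|\Psi(f)|^{N-2}\ge1-2\delta$, since $|\Pi(f)|\le1$.

Let $A_\Pi$ and $B_N$ be the symmetric forms of $\Pi$ and $P_N$. Comparing the coefficients of $t^2$ in \eqref{eq:binomial} and in
\[
P_N(f+tg)=\big(\Psi(f)+t\Psi(g)\big)^{N-2}\big(\Pi(f)+2tA_\Pi(f,g)+t^2\Pi(g)\big)
\]
gives, for every $g$ with $\Psi(g)=1$,
\begin{equation}\label{eq:hessian}
\binom N2B_N(f^{N-2},g,g)=\Psi(f)^{N-2}\Pi(g)+2(N-2)\Psi(f)^{N-3}A_\Pi(f,g)+\binom{N-2}2\Psi(f)^{N-4}\Pi(f),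
\end{equation}
where terms with coefficient zero are omitted. The third term does not depend on $g$. The second is linear in $g$, and we make it nearly constant by shrinking the cell. The functional $g\mapsto A_\Pi(f,g)$ is bounded, so $A_\Pi(f,g)=\int\alpha g\,d\mu$ with $\alpha\in L_\infty(\mu)$.

Fix $0<\varepsilon<1$ and apply Proposition~\ref{prop:flat}. Some cell $F_i$ meets $\Omega_0$ in positive measure. Lemma~\ref{lem:cells}, applied to $\alpha$ on $F_i\cap\Omega_0$, gives $F\subset F_i\cap\Omega_0$ of positive measure and $\alpha_0\in\mathbb K$ with $|\alpha-\alpha_0|\le\varepsilon$ on $F$. Let $g_\rho$ be the densities on $F$ from Lemma~\ref{lem:transport}; then $|A_\Pi(f,g_\rho)-\alpha_0|\le\varepsilon$. Put $\kappa_N=\binom N2^{-1}=\frac2{N(N-1)}$, and let $\kappa$ be $\kappa_N$ times the sum of the last two terms of \eqref{eq:hessian} with $\alpha_0$ in place of $A_\Pi(f,g)$; it does not depend on $\rho$. We have $|\Psi(f)|\le1$, and $2(N-2)\kappa_N\le1$ because $N^2-5N+8>0$. So \eqref{eq:hessian} yields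
\[
\big|B_N(f^{N-2},g_\rho,g_\rho)-\kappa_N\Psi(f)^{N-2}\varphi(\rho)-\kappa\big|\le\varepsilon+o(1)\qquad(\rho\to0^+).
\]
Put $\sigma=\gamma\theta_i^2$. By Proposition~\ref{prop:flat}(iii), $|\operatorname{Re}\sigma B(f^{N-2},g_\rho,g_\rho)-b_{ii}|\le\varepsilon(1+2\|B\|)$. The form $B-B_N$ is the symmetric form of $Q-P_N$, so $\|B-B_N\|\le c_N\delta$ by polarization. Combining the three estimates, with $\beta=\kappa_N\sigma\Psi(f)^{N-2}\in\mathbb K$ and the real number $c=b_{ii}-\operatorname{Re}(\sigma\kappa)$,
\[
|\operatorname{Re}(\beta\varphi(\rho))-c|\le c_N\delta+2\varepsilon(1+\|B\|)+o(1)\qquad(\rho\to0^+).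
\]
Neither $\beta$ nor $c$ depends on $\rho$. Along the sequence of Lemma~\ref{lem:phi}(b) the left side is at least $|\beta|=\kappa_N|\Psi(f)|^{N-2}\ge\kappa_N(1-2\delta)$. Letting $\rho\to0$ and then $\varepsilon\to0$ gives $\kappa_N(1-2\delta)\le c_N\delta$, that is,
\[
\delta\ \ge\ \frac{\kappa_N}{c_N+2\kappa_N}=\frac2{N(N-1)\frac{N^N}{N!}+4}.
\]
This positive constant is less than $\frac12$, so it bounds $\|Q-P_N\|$ from below for every norm attaining $Q$, including those with $\|Q-P_N\|\ge\frac12$. Hence $P_N$ is not in the closure of the norm attaining $N$-homogeneous polynomials, and Theorem~\ref{thm:degreeN} is proved. \qed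

\begin{thebibliography}{9}

\bibitem{ChoiKim}
Choi and Kim, J. London Math. Soc. \textbf{54} (1996).

\bibitem{problem}
\emph{Denseness of norm attaining mappings},
\texttt{http://dmle.icmat.es/\allowbreak pdf/\allowbreak RACSAM\_2006\_100\_01-02\_01.pdf}

\bibitem{Stegall}
Stegall, Math. Ann. \textbf{236} (1978), 171--176.

\end{thebibliography}
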